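# A six-vertex tournament that is a hero in tournaments but not in local out-tournaments

## 1. Dicolourings, heroes, and local out-tournaments

All digraphs are finite, with no loops, no parallel arcs and no directed 2-cycles. So between two distinct vertices there is at most one arc; if there is one, the vertices are *adjacent*. We write $u\to v$ for an arc from $u$ to $v$ and say that $u$ dominates $v$. For a vertex $x$, $N^+(x)$ is the set of out-neighbours and $N^-(x)$ the set of in-neighbours; we use the same symbol for a vertex set and for the subdigraph it induces. A *tournament* is an orientation of a complete graph. The transitive tournament on $k$ vertices is $TT_k$, and $C_3$ is the directed triangle. Recall that a tournament is acyclic if and only if it is transitive, and if and only if it contains no $C_3$.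

**Definition (dichromatic number).** A dicolouring of $D$ with $k$ colours is a partition of $V(D)$ into $k$ sets (some may be empty), each inducing an acyclic subdigraph. The dichromatic number $\vec\chi(D)$ is the least such $k$.

For example, $\vec\chi(TT_k)=1$ for $k\ge 1$ and $\vec\chi(C_3)=2$: one colour class cannot contain the whole triangle, and any two of its vertices induce an acyclic digraph. An empty digraph has dichromatic number $0$.

We shall use one elementary fact repeatedly. If $V(D)$ is split into parts $A_1,\dots,A_m$ and every arc between different parts goes from a smaller to a larger index (or always from a larger to a smaller one), then every directed cycle stays inside one part. So if every part is acyclic, $D$ is acyclic; and in general $\vec\chi(D)=\max_i\vec\chi(A_i)$, because the same palette can be reused on each part. In particular $\vec\chi(D)$ is the maximum of $\vec\chi$ over the strong components of $D$.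

**Definition (containment, $H$-free).** A digraph contains $H$ if it has an induced subdigraph isomorphic to $H$, and it is $H$-free otherwise. When $H$ is a tournament, "induced" is automatic, since there are no 2-cycles.

For example, a digraph is $TT_2$-free exactly when it has no arcs.

**Definition (hero in a class).** Let $\mathcal C$ be a class of digraphs. A digraph $H$ is a hero in $\mathcal C$ if there is a constant $c=c(H)$ such that every $H$-free digraph in $\mathcal C$ has dichromatic number at most $c$.

For example, $TT_2$ is a hero in every class, with constant $1$. Also $C_3$ is a hero in tournaments, with constant $1$, since a tournament without $C_3$ is acyclic.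

**Definition (local out-tournament).** A digraph $D$ is a local out-tournament if for every vertex $x$ the set $N^+(x)$ induces a tournament. Equivalently, no vertex has arcs to two non-adjacent vertices.

Every tournament is a local out-tournament. The directed 4-cycle is one too and is not a tournament: each out-neighbourhood is a single vertex. The digraph with arcs $u\to w$ and $v\to w$ only is a local out-tournament, and its reversal is not. So in-neighbourhoods are unrestricted. Every induced subdigraph of a local out-tournament is again one.

**Definition (the operations $\Rightarrow$ and $\Delta$).** For digraphs $H_1,H_2$, let $H_1\Rightarrow H_2$ be their disjoint union together with all arcs from $V(H_1)$ to $V(H_2)$. For tournaments $A,B,C$, let $\Delta(A,B,C)$ be the tournament on their disjoint union with all arcs from $A$ to $B$, from $B$ to $C$ and from $C$ to $A$. In this notation a positive integer $k$ stands for $TT_k$, so $1=TT_1=K_1$. For disjoint vertex sets of one digraph we also write $A\Rightarrow B$ to mean that all arcs from $A$ to $B$ are present.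

For example, $K_1\Rightarrow K_1=TT_2$ and $\Delta(1,1,1)=C_3$. The digraph $K_1\Rightarrow C_3$ is a vertex dominating a directed triangle. Note the rotation $\Delta(A,B,C)=\Delta(B,C,A)$. The main character of these notes is $\Delta(1,2,C_3)$. It has vertices $v,a,b,c_1,c_2,c_3$ and arcs
$$v\to a,\quad v\to b,\quad a\to b,\quad a,b\to c_i,\quad c_i\to v\ (i=1,2,3),\quad c_1\to c_2\to c_3\to c_1 .$$
Its out-degrees are $2$ for $v$, $4$ for $a$, $3$ for $b$, and $2$ for each $c_i$.

We rely on two results.

**(a)** (Berger, Choromanski, Chudnovsky, Fox, Loebl, Scott, Seymour and Thomassé) A tournament is a hero in tournaments if and only if it is $K_1$, or $H_1\Rightarrow H_2$ with $H_1,H_2$ heroes in tournaments, or $\Delta(1,k,H)$ or $\Delta(1,H,k)$ with $k\ge1$ and $H$ a hero in tournaments.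

**(b)** (Steiner; Aboulker, Aubian and Charbit) $K_1\Rightarrow C_3$, and hence $C_3$, is a hero in local out-tournaments. Every local out-tournament with no $K_1\Rightarrow C_3$ is 2-dicolourable.

## 2. Heroes in tournaments against heroes in local out-tournaments

Local out-tournaments form a larger class than tournaments, so being a hero there is at least as hard. Is it strictly harder? The following statement, taken from the slides "Induced subgraphs of digraphs with large dichromatic number." (https://www.di.ens.fr/~paboulker/content/slides/2022_Cours_SGT.pdf), says no.

**Conjecture.** A digraph $H$ is a hero in the class of local out-tournaments if and only if it is a hero in the class of tournaments.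

The conjecture is false. Here is what we prove.

**Theorem 1.** For every $c\ge1$ there is a local out-tournament $G_c$ with $\vec\chi(G_c)\ge c$ containing no $\Delta(1,2,C_3)$. Since $C_3=\Delta(1,1,1)$ is a hero in tournaments, so is $\Delta(1,2,C_3)$, by (a). Hence the conjecture fails.

**Theorem 2.** Let $\mathcal H^*$ be the smallest class of tournaments containing $K_1$ and closed under $H_1\Rightarrow H_2$ and $H\mapsto\Delta(1,H,k)$, $k\ge1$. Every hero in local out-tournaments lies in $\mathcal H^*$. Moreover, for a hero $H$ in tournaments the following are equivalent: (i) $H\in\mathcal H^*$; (ii) $H$ contains no $\Delta(1,2,C_3)$; (iii) $H$ is contained in some $G_c$. So the family $(G_c)$ excludes exactly the heroes outside $\mathcal H^*$.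

**Theorem 3.** In every $G_c$, every out-neighbourhood is 2-dicolourable. So "all out-neighbourhoods are 2-dicolourable" does not bound $\vec\chi$ in local out-tournaments. The constant $2$ is sharp: by (b), if all out-neighbourhoods are acyclic, then $\vec\chi\le2$.

**Theorem 4.** If $D$ is a strong local out-tournament with at least $2$ vertices, then for every vertex $r$,
$$\vec\chi(D)\le\vec\chi(N^+(r))+2\max_v\vec\chi(N^-(v)).$$
Consequently, if $H$ is a hero in local out-tournaments, so is $H\Rightarrow K_1$. In particular $K_1\Rightarrow C_3\Rightarrow TT_k$ and $C_3\Rightarrow TT_k$ are heroes in local out-tournaments for all $k$.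

The arguments below do not determine whether every member of $\mathcal H^*$ is a hero in local out-tournaments.

## 3. Two easy cases: non-tournaments and transitive tournaments

**Tournaments have unbounded dichromatic number.** Put $T_1=K_1$ and $T_{c+1}=\Delta(1,T_c,T_c)$. We claim $\vec\chi(T_c)\ge c$. Suppose this holds for $c$ and $T_{c+1}$ is dicoloured with $c$ colours. Let $u$ be the single vertex, of colour $j$. Neither copy of $T_c$ can be dicoloured with fewer than $c$ colours, so each contains a vertex of colour $j$, say $p$ in the first copy and $q$ in the second. Then $u\to p\to q\to u$ is a monochromatic directed triangle, a contradiction.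

**A hero in local out-tournaments is a tournament, and is a hero in tournaments.** Every induced subdigraph of a tournament is a tournament. So if $H$ is not a tournament, all tournaments are $H$-free. They are local out-tournaments of unbounded dichromatic number, so $H$ is not a hero. And if $H$ is a hero in local out-tournaments, it is a hero in the subclass of tournaments. So one direction of the conjecture is true, and the question is whether a hero in tournaments can fail in the larger class.

**Transitive tournaments do not fail.** Let $k\ge2$ and let $D$ be a $TT_k$-free local out-tournament. Each $N^+(v)$ is a tournament without $TT_{k-1}$. A tournament on $2^{m-1}$ vertices contains $TT_m$: some vertex has out-degree at least half of $2^{m-1}-1$, hence at least $2^{m-2}$, and induction applies inside its out-neighbourhood. So every out-degree in $D$ is at most $d=2^{k-2}-1$. In every nonempty induced subdigraph the average in-degree equals the average out-degree, which is at most $d$, so some vertex has in-degree at most $d$. Remove it, dicolour the rest with $d+1$ colours by induction, and give the removed vertex a colour not used on its in-neighbours; then no monochromatic cycle passes through it. So $\vec\chi(D)\le 2^{k-2}$.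 For $k=3$ this says that a $TT_3$-free local out-tournament, where all out-degrees are at most $1$, is 2-dicolourable.

By (b), $C_3$ does not fail either. We are looking for something larger.

## 4. The tower $\Delta(1,T_c,T_c)$ and what its colouring argument really uses

To show that $\Delta(1,2,C_3)$ is not a hero, we need local out-tournaments of large dichromatic number that avoid it. The first thing to try is the recursion $T_{c+1}=\Delta(1,T_c,T_c)$ above. It breaks at its second step: $T_3=\Delta(1,C_3,C_3)$ contains $\Delta(1,2,C_3)$, obtained by keeping two vertices of the first triangle. No cleverer recursion inside tournaments can help, because $\Delta(1,2,C_3)$ is a hero in tournaments. So we must use non-adjacent pairs, and still keep every out-neighbourhood a tournament.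

Look again at how the recursion forces a new colour. If the closing vertex $u$ has colour $j$, it needs a pair $p\to q$ of colour $j$ with $u\to p$ and $q\to u$. Only one such pair per colour is used. The two copies are completely joined only because we do not know in advance where colour $j$ will appear. The complete join is also what creates $\Delta(1,2,C_3)$.

The way out is to let the construction adapt to the colouring, by means of a tree. Give each vertex $q$ of a copy of $G$ its own private copy of $G$, all of whose vertices dominate $q$. Whatever the colouring is, we find $q$ of colour $j$, and then $p$ of colour $j$ in the private copy of $q$. The closing vertex $x$ must serve all $c$ colours, because its own colour is not known. So we iterate: a branch of the tree makes $2c$ successive choices, the first $c$ of them with colours $1,\dots,c$ and the next $c$ again with colours $1,\dots,c$. Each branch $t$ gets its own closing vertex $x_t$, which is dominated by the first $c$ vertices of the branch and dominates the last $c$.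

The remaining arcs are guided by the out-neighbourhood condition. Private copies must dominate their owners, and not the reverse: an owner that dominated its whole private copy of $G$ would violate the condition whenever $G$ is not a tournament. The out-neighbours of $x_t$ in the tree must be pairwise adjacent, so $x_t$ may dominate only few tree vertices. If a tree vertex dominates $x_t$, then all its other out-neighbours must be adjacent to $x_t$. The simplest solution is to make every tree vertex adjacent to every $x_t$, with the arc pointing to $x_t$ except where we need otherwise.

## 5. The operation $\Phi_c$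

Let $c\ge1$ and let $G$ be a local out-tournament with $\vec\chi(G)\ge c$. We define $D=\Phi_c(G)$.

A vertex of the tree is recorded by the choices leading to it. Let $W$ be the set of sequences over $V(G)$ of length $1,\dots,2c$. Write $|s|$ for the length of $s$ and $t|_j$ for the prefix of $t$ of length $j$. "Prefix" means nonempty prefix, and a sequence is a prefix of itself. Two sequences are *siblings* if they have the same length and differ exactly in the last entry.

1. Arcs in $W$: $s\to s'$ whenever $s'$ is a proper prefix of $s$; and $(s',g)\to(s',h)$ for siblings with $g\to h$ in $G$.
2. $X=\{x_t:t\in V(G)^{2c}\}$ induces a transitive tournament, in any order.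
3. For $t\in V(G)^{2c}$ let $P_t$ be the set of prefixes of $t$ of length $>c$. For $s\in W$, put $x_t\to s$ if $s\in P_t$, and $s\to x_t$ otherwise.

So every vertex of $W$ is adjacent to every vertex of $X$. The vertex set of $D$ is $W\cup X$.

Two examples. For $c=1$ and $G=K_1$ with vertex $g$, the vertices are $(g)$, $(g,g)$ and one $x_t$ with $t=(g,g)$ and $P_t=\{(g,g)\}$. The arcs are $(g,g)\to(g)$, $x_t\to(g,g)$ and $(g)\to x_t$, so $\Phi_1(K_1)=C_3$. For $c=2$ and $G=C_3$ with vertices $0\to1\to2\to0$, there are $3+9+27+81=120$ sequences and $81$ vertices $x_t$. If $t=(0,1,1,2)$, then $x_t$ dominates $(0,1,1)$ and $(0,1,1,2)$ and no other sequence; in particular $(0)$, $(0,1)$ and $(0,1,1,0)$ all dominate $x_t$.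

**Step 1: $D$ is a local out-tournament.** This step checks that we stay in the class. There are no loops, and no 2-cycles, since siblings are never prefixes of one another. Let $s=(s',g)\in W$, where $s'$ may be empty. Then $N^+(s)\cap W$ consists of the proper prefixes of $s$ and the siblings $(s',h)$ with $h\in N^+_G(g)$. The siblings are pairwise adjacent because $N^+_G(g)$ is a tournament. The prefixes are pairwise adjacent, since of two prefixes of $s$ the shorter is a prefix of the longer. Each sibling dominates each proper prefix of $s$, because siblings have the same proper prefixes. Finally, $X$ is a tournament and every vertex of $W$ is adjacent to every vertex of $X$, so all of $N^+(s)$ is a tournament. For $x_t$, the set $N^+(x_t)$ is the union of $P_t$, whose elements are pairwise adjacent, and a part of $X$; again it is a tournament.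

**Step 2: $\vec\chi(D)\ge c+1$.** This step is the forcing argument. Suppose $D$ is dicoloured with colours $1,\dots,c$. For each sequence $s'$ of length $<2c$ (possibly empty), the vertices $(s',g)$, $g\in V(G)$, induce a copy of $G$. Since $\vec\chi(G)\ge c$, all $c$ colours occur on this copy. So we can choose the entries of $t=(g_1,\dots,g_{2c})$ one at a time such that for $1\le j\le c$ both $t|_j$ and $t|_{c+j}$ have colour $j$. Let $j$ be the colour of $x_t$. Then $x_t\to t|_{c+j}$ because $t|_{c+j}\in P_t$; $t|_{c+j}\to t|_j$ because $t|_j$ is a proper prefix; and $t|_j\to x_t$ because $j\le c$. So
$$x_t\to t|_{c+j}\to t|_j\to x_t$$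
is a monochromatic directed triangle, a contradiction.

**Definition (the digraphs $G_c$).** Put $G_1=K_1$ and $G_{c+1}=\Phi_c(G_c)$.

By Steps 1 and 2 and induction, each $G_c$ is a local out-tournament with $\vec\chi(G_c)\ge c$. We computed $G_2=C_3$, and $G_3$ is the digraph on $201$ vertices in the second example.

## 6. The shape of a clique in $\Phi_c(G)$

To exclude a tournament from $D=\Phi_c(G)$, we need to know what tournaments in $D$ look like. Let $S$ be the vertex set of a tournament in $D$. Put $X_S=S\cap X$, let $Y$ be the set of elements of $S\cap W$ of maximum length, and let $Q=(S\cap W)\setminus Y$.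

Adjacent sequences of equal length are siblings, and adjacent sequences of different lengths are prefix-related. So $Y$ consists of pairwise siblings and lies in one copy of $G$, and every element of $Q$ is a proper prefix of every element of $Y$. Let $L$ be the set of elements of $Q$ of length $>c$ and $K$ the set of those of length $\le c$. So $S$ is the disjoint union of $Y,L,K,X_S$, some of which may be empty.

**(F1)** $Y\Rightarrow Q$; both $Q$ and $X_S$ are transitive; $L\Rightarrow K$.

The elements of $Q$ are prefixes of one sequence, so they are linearly ordered by length and longer ones dominate shorter ones. This gives transitivity of $Q$ and $L\Rightarrow K$. The rest is clear.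

**(F2)** $K\Rightarrow X_S$.

No sequence of length $\le c$ belongs to any $P_t$.

**(F3)** Each $x\in X_S$ has at most one out-neighbour in $Y$, and if it has one, then $x$ dominates all of $L$.

Let $x=x_t$. Its out-neighbours in $Y$ are prefixes of $t$, all of the same length, and $t$ has one prefix of each length. If $y\in Y$ is an out-neighbour, then $y$ is a prefix of $t$. The elements of $L$ are prefixes of $y$, hence of $t$, and have length $>c$, so they lie in $P_t$.

**(F4)** If $x\in X_S$, $l,l'\in L$, $x\to l$ and $l\to l'$, then $x\to l'$.

Let $x=x_t$. Here $l'$ is a prefix of $l$, and $l$ is a prefix of $t$. Since $|l'|>c$, we get $l'\in P_t$.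

For instance, in $\Phi_2(C_3)$ take $t=(0,1,1,2)$ and $S=\{(0,1,1,1),(0,1,1,2),(0,1,1),(0),x_t\}$. Then $Y$ is the pair of sequences of length $4$, $L=\{(0,1,1)\}$, $K=\{(0)\}$, and $x_t$ dominates one vertex of $Y$ and all of $L$, and is dominated by the other vertex of $Y$ and by $K$.

The key restriction is in (F3): a vertex of $X$ points to at most one vertex of the top part $Y$. In $\Delta(1,2,C_3)$ every vertex has out-degree at least $2$, and this is where the two facts will collide.

## 7. Why $\Delta(1,2,C_3)$ never appears

We prove by induction on $c$ that $G_c$ contains no $\Delta(1,2,C_3)$. For $G_1=K_1$ this is trivial. Assume $G=G_c$ contains none, and suppose $D=\Phi_c(G)=G_{c+1}$ contains one on $S=\{v,a,b,c_1,c_2,c_3\}$, with arcs as in Section 1. Put $C=\{c_1,c_2,c_3\}$ and use $Y$, $Q=L\cup K$ and $X_S$ from Section 6.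

**Step 1: if $C\cap X_S=\emptyset$, then $C\subseteq Y$.** This splits the proof into two cases. Suppose $C\subseteq Y\cup Q$. Since $Y\Rightarrow Q$, there is no arc from $Q$ to $Y$. As $C$ is a directed cycle, it lies inside $Y$ or inside $Q$, and $Q$ is transitive. So $C\subseteq Y$.

**Step 2 (Case 1): $C\subseteq Y$ is impossible.** The aim is to pull all of $S$ into $Y$. The vertex $a$ has three out-neighbours in $Y$. So $a\notin Q$, since $Y\Rightarrow Q$, and $a\notin X_S$ by (F3). Hence $a\in Y$, and likewise $b\in Y$. Now $v$ has two out-neighbours $a,b$ in $Y$, so $v\in Y$ for the same reasons. Thus $S\subseteq Y$ lies in a copy of $G$, contradicting the induction hypothesis.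

**Step 3 (Case 2): set-up when $C\cap X_S\neq\emptyset$.** This step finds a useful arc. As $X_S$ is transitive, $C\not\subseteq X_S$. The directed triangle $C$ therefore has an arc $x\to w$ leaving $X_S$, so $x\in X_S$ and $w\in W$. By (F2), $w\notin K$, so $w\in Y\cup L$. The arcs we use from now on are
$$v\to a,\qquad v\to b,\qquad a,b\to x,\qquad a,b\to w,\qquad x,w\to v,\qquad x\to w .$$
Since $x\to v$, (F2) gives $v\notin K$.

**Step 4 (Case 2a): $w\in L$ is impossible.** We locate $v$, then $a$. If $v\in Y$, then $v\to w$ by $Y\Rightarrow Q$, but $w\to v$. So $v\in X_S\cup L$.

Suppose $v\in L$. We go through the possible places for $a$.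

- If $a\in Y$, then $a\to v$, contradicting $v\to a$.
- If $a\in Q$, then $v\to a\to w\to v$ is a directed triangle in the transitive set $Q$.
- If $a\in X_S$, then $a\to w\to v$ with $w,v\in L$, and (F4) gives $a\to v$, contradicting $v\to a$.

So $v\in X_S$. Now locate $a$ again.

- $a\notin X_S$, because $a\to x\to v\to a$ would be a directed triangle in $X_S$.
- $a\notin K$, because $a\to w\in L$ and $L\Rightarrow K$.
- If $a\in Y$, then $v\in X_S$ has the out-neighbour $a$ in $Y$, so (F3) gives $v\to w$, contradicting $w\to v$.
- If $a\in L$, then $v\to a\to w$ with $a,w\in L$, and (F4) gives $v\to w$, again a contradiction.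

No place is left for $a$.

**Step 5 (Case 2b): $w\in Y$ is impossible.** This is the only part of Case 2 that uses $b$. If $v\in Y$, then $x$ has two out-neighbours $w,v$ in $Y$, contradicting (F3). So $v\in X_S\cup L$. Since $a,b\to w\in Y$ and $Y\Rightarrow Q$, neither $a$ nor $b$ is in $Q$, so $a,b\in X_S\cup Y$.

Suppose $v\in L$. As $v\to a$ and $Y\Rightarrow Q$, $a\notin Y$, so $a\in X_S$. Since $a\to w\in Y$, (F3) says that $a$ dominates all of $L$, so $a\to v$, a contradiction.

So $v\in X_S$. Since $a\to x\to v\to a$ and $b\to x\to v\to b$ are directed triangles and $X_S$ is transitive, neither $a$ nor $b$ is in $X_S$. Hence $a,b\in Y$, and $v\in X_S$ has two out-neighbours in $Y$. This contradicts (F3).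

So $G_{c+1}$ contains no $\Delta(1,2,C_3)$, and the induction is complete. Since $\vec\chi(G_c)\ge c$ for all $c$, the tournament $\Delta(1,2,C_3)$ is not a hero in local out-tournaments, while it is a hero in tournaments by (a). This proves Theorem 1 and disproves the conjecture. $\blacksquare$

The vertex $b$ cannot be dispensed with. Without it the tournament is $\Delta(1,1,C_3)=\Delta(1,C_3,1)$, which lies in $\mathcal H^*$, and the next section shows that it does occur in some $G_c$.

## 8. Good orderings and the heroes that embed in some $G_c$

We prove Theorem 2.

**Step 1: reduction to the equivalence.** Let $H$ be a hero in local out-tournaments. By Section 3, $H$ is a tournament and a hero in tournaments. As the $G_c$ are local out-tournaments of unbounded dichromatic number, they are not all $H$-free, so $H$ satisfies (iii). If (iii) implies (i), then $H\in\mathcal H^*$. So it remains to prove (iii)⇒(ii)⇒(i)⇒(iii) for heroes $H$ in tournaments.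

**Step 2: (iii)⇒(ii).** If $H$ contained $\Delta(1,2,C_3)$ and $G_c$ contained $H$, then $G_c$ would contain $\Delta(1,2,C_3)$, against Theorem 1.

**Step 3: (ii)⇒(i).** Here we read (a) with one operation partly forbidden. We use induction on $|V(H)|$. By (a), $H$ has one of four forms.

- $H=K_1$. Then $H\in\mathcal H^*$.
- $H=H_1\Rightarrow H_2$ or $H=\Delta(1,H',k)$, with $H_1,H_2$ or $H'$ heroes in tournaments. They contain no $\Delta(1,2,C_3)$, so by induction they lie in $\mathcal H^*$, and hence so does $H$.
- $H=\Delta(1,k,H')$ with $H'$ a hero in tournaments. If $k=1$, then rotation gives $H=\Delta(1,1,H')=\Delta(1,H',1)$, and $H'\in\mathcal H^*$ by induction, so $H\in\mathcal H^*$. If $H'=TT_m$, then $H=\Delta(1,TT_k,m)$, and $TT_k\in\mathcal H^*$ since it is obtained from $K_1$ by repeated use of $\Rightarrow$; so $H\in\mathcal H^*$. If $k\ge2$ and $H'$ is not transitive, then $H'$ contains $C_3$ and $H$ contains $\Delta(1,2,C_3)$, contrary to (ii).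

**Definition (good ordering).** An ordering $y_1,\dots,y_n$ of the vertices of a tournament is good if each $y_j$ has at most one out-neighbour among $y_1,\dots,y_{j-1}$.

For example, if $y_1\to y_2\to y_3\to y_1$, then $y_1,y_2,y_3$ is a good ordering of $C_3$: the only earlier out-neighbour that occurs is $y_1$, for $y_3$. By contrast, $\Delta(1,2,C_3)$ has no good ordering, since the last vertex would have out-degree at most $1$ and all its out-degrees are at least $2$.

**Step 4: every $H\in\mathcal H^*$ has a good ordering.** The point of this step is to replace the recursive definition of $\mathcal H^*$ by something we can embed vertex by vertex. For $K_1$ it is clear. For $H_1\Rightarrow H_2$, take a good ordering of $H_1$ followed by one of $H_2$; vertices of $H_2$ have no out-neighbours in $H_1$. For $\Delta(1,H',k)$, take the single vertex $u$ first, then a good ordering of $H'$, then $TT_k$ in its transitive order (earlier vertices dominate later ones). Since $u\to H'$, the vertices of $H'$ do not have $u$ as an out-neighbour. Since $H'\Rightarrow TT_k\Rightarrow u$, each vertex of $TT_k$ has $u$ as its only earlier out-neighbour.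

**Step 5: a tournament with a good ordering embeds in an out-neighbourhood.** We claim: if $T$ has a good ordering $y_1,\dots,y_n$, then $T$ is contained in $N^+(s)$ for some vertex $s$ of $G_{n+1}$. The vertex $s$ is carried along to make the induction run: it guarantees a position in the tree from which the next level can be reached.

We use induction on $n$. For $n=1$ the claim holds as $G_2=C_3$. Let $n\ge2$. The ordering $y_1,\dots,y_{n-1}$ of $T-y_n$ is good, so by induction we may regard $y_1,\dots,y_{n-1}$ as vertices of $G_n$ lying in $N^+_{G_n}(v)$ for some $v\in V(G_n)$. In $G_{n+1}=\Phi_n(G_n)$ the threshold length is $n$. Fix a sequence $s'$ of length $n$ over $V(G_n)$ and let $s=(s',v)$. Then $s\to(s',y_j)$ for all $j<n$, and these vertices induce a copy of $T-y_n$. It remains to find a vertex playing the role of $y_n$.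

- Suppose $y_n\to y_i$ for some $i<n$. This $i$ is unique. Take any $t\in V(G_n)^{2n}$ having $(s',y_i)$ as a prefix; this is possible since $n+1\le 2n$. Then $x_t\to(s',y_i)$, because $(s',y_i)$ is a prefix of $t$ of length $n+1>n$. For $j\ne i$ the sibling $(s',y_j)$ is not a prefix of $t$, so $(s',y_j)\to x_t$. Also $v\neq y_i$, so $s$ is not a prefix of $t$ and $s\to x_t$.
- Suppose $y_n$ has no out-neighbour among $y_1,\dots,y_{n-1}$. Take $t\in V(G_n)^{2n}$ whose first entry differs from that of $s'$; this is possible as $|V(G_n)|\ge2$. Then neither $s$ nor any $(s',y_j)$ is a prefix of $t$, so all of them dominate $x_t$.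

In both cases $x_t\in N^+(s)$ plays the role of $y_n$, and the claim follows.

Steps 4 and 5 give (i)⇒(iii), which completes the proof of Theorem 2. $\blacksquare$

## 9. Out-neighbourhoods in $G_c$ need only two colours

In a local out-tournament every out-neighbourhood is a tournament, so tournament results apply to it directly. This suggests proving that some $H$ is a hero by bounding $\vec\chi$ on every out-neighbourhood and passing from there to $\vec\chi(D)$. By (b) this works when the out-neighbourhoods are acyclic. Theorem 3 says that it already stops working when they are 2-dicolourable.

The proof is by induction on $c$. For $G_1=K_1$ the only out-neighbourhood is empty. Let $G=G_c$, in which every out-neighbourhood is 2-dicolourable, and let $D=\Phi_c(G)=G_{c+1}$.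

**Step 1: the vertices $x_t$.** $N^+(x_t)$ is the union of the transitive tournament $P_t$ and a subset of the transitive tournament $X$. Two colours suffice.

**Step 2: sequences $s=(s',g)$ with $|s|\le c$.** Here the out-neighbourhood splits into blocks with all arcs one way. The out-neighbours of $s$ in $W$ have length at most $c$, and so does $s$, so $N^+(s)=N^+_W(s)\cup X$ and $N^+_W(s)\Rightarrow X$, where $N^+_W(s)=N^+(s)\cap W$. The siblings in $N^+_W(s)$ form a copy of $N^+_G(g)$, and they dominate the proper prefixes of $s$, which form a transitive tournament. So $N^+(s)$ is split into a copy of $N^+_G(g)$, a transitive tournament and $X$, with all arcs between blocks going forward. By the fact in Section 1 and induction, $\vec\chi(N^+(s))\le2$.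

**Step 3: sequences $s=(s',g)$ with $|s|>c$.** Now $X$ interacts with the siblings, and we distribute $X$ between the two colours according to a colouring of the siblings. Let $Y$ be the set of siblings of $s$ dominated by $s$; it is a copy of $N^+_G(g)$. Let $L$ and $K$ be the sets of proper prefixes of $s$ of length $>c$ and $\le c$, respectively. Let $X'=\{x_t: s\text{ is not a prefix of }t\}$. Then
$$N^+(s)=Y\cup L\cup K\cup X'.$$
By induction $Y=Y_1\cup Y_2$ with $Y_1,Y_2$ disjoint and acyclic. Let $X_1=\{x_t\in X': t\text{ has a prefix in }Y_2\}$.

The first class is $Y_1\cup X_1\cup L$. Let $x_t\in X_1$, and let $y\in Y_2$ be a prefix of $t$. The elements of $L$ are proper prefixes of $s$, hence of its sibling $y$, hence of $t$, and they have length $>c$; so $x_t$ dominates $L$. The sequence $t$ has only one prefix of length $|s|$, namely $y\in Y_2$, so every vertex of $Y_1$ dominates $x_t$. Thus $Y_1\Rightarrow X_1\Rightarrow L$, and $Y_1\Rightarrow L$ because $L$ consists of proper prefixes of the elements of $Y_1$. All three parts are acyclic, so the class is acyclic.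

The second class is $Y_2\cup K\cup(X'\setminus X_1)$. Here $Y_2\Rightarrow K$, since $K$ consists of proper prefixes, and $K\Rightarrow X'\setminus X_1$, since lengths in $K$ are at most $c$. Also $Y_2\Rightarrow X'\setminus X_1$, since for $x_t\in X'\setminus X_1$ no prefix of $t$ is in $Y_2$. Again all three parts are acyclic, and so is the class.

So every out-neighbourhood in $G_{c+1}$ is 2-dicolourable.

**Step 4: sharpness.** In a local out-tournament every out-neighbourhood is a tournament, and a tournament is acyclic if and only if it has no $C_3$. So all out-neighbourhoods are acyclic exactly when there is no $K_1\Rightarrow C_3$, and in that case $\vec\chi\le2$ by (b). $\blacksquare$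

The in-neighbourhoods of the $G_c$ are another matter. For $g\in V(G_c)$, the vertices $(g,h)$, $h\in V(G_c)$, of $G_{c+1}$ induce a copy of $G_c$ and all dominate $(g)$, so $\vec\chi(N^-((g)))\ge c$. Theorem 4 shows that large in-neighbourhoods are unavoidable here.

## 10. Layers by distance to a root

We prove Theorem 4. Let $D$ be a strong local out-tournament with at least $2$ vertices, let $r\in V(D)$, and let $q=\max_v\vec\chi(N^-(v))$. Every vertex has an in-neighbour, so $q\ge1$. Let $M_i$ be the set of vertices whose distance *to* $r$ is $i$. Since $D$ is strong, the $M_i$ partition $V(D)$. Put $B=N^+(r)$. We note two properties: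

(1) if $u\in M_i$, $u'\in M_j$ and $u\to u'$, then $j\ge i-1$;

(2) every $u\in M_i$ with $i\ge1$ has an out-neighbour in $M_{i-1}$.

Distances to $r$ are the useful ones, because (2) then speaks of out-neighbours, and two out-neighbours of the same vertex are adjacent. For the directed triangle $r\to p\to p'\to r$ we get $M_0=\{r\}$, $M_1=\{p'\}$, $M_2=\{p\}$ and $B=\{p\}$; the bound reads $2\le1+2$.

**Step 1 (Claim A): if $i\ge2$, $w\in M_i$, $x\in M_{i-1}$ and $x\to w$, then $w\in B$.** This step shows that arcs which climb one layer from layer $i-1\ge1$ end in the small set $B$. Take a shortest path $x=u_{i-1}\to u_{i-2}\to\dots\to u_0=r$, with $u_j\in M_j$. We show that if $u_j\to w$ with $1\le j\le i-1$, then $u_{j-1}\to w$. Both $w$ and $u_{j-1}$ are out-neighbours of $u_j$, and they are distinct since they lie in the layers $i$ and $j-1\le i-2$. So they are adjacent. By (1), $w\to u_{j-1}$ would require $j-1\ge i-1$, which is false. Hence $u_{j-1}\to w$. Starting from $u_{i-1}=x\to w$, we descend to $u_0=r\to w$, that is, $w\in B$.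

**Step 2 (Claim B): $\vec\chi(M_i\setminus B)\le q$ for all $i$.** This step colours one layer. Since $M_0=\{r\}$ and $M_1=N^-(r)$, it is clear for $i\le1$. Let $i\ge2$ and $M_{i-1}=\{x_1,\dots,x_m\}$. For $v\in M_i\setminus B$ let $j$ be the least index with $v\to x_j$, which exists by (2), and put $v$ into $Y_j$. The sets $Y_1,\dots,Y_m$ partition $M_i\setminus B$.

Suppose $v\to w$ with $v\in Y_j$, $w\in Y_l$ and $j<l$. Then $w$ and $x_j$ are distinct out-neighbours of $v$, hence adjacent. By minimality of $l$ we do not have $w\to x_j$. So $x_j\to w$, and Claim A gives $w\in B$, a contradiction. So all arcs between different sets $Y_j$ go from larger to smaller index, and every directed cycle in $M_i\setminus B$ lies in one $Y_j$. As $Y_j\subseteq N^-(x_j)$, we have $\vec\chi(Y_j)\le q$, and we may use the same $q$ colours on every $Y_j$.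

**Step 3: assembling the colouring.** Colour $B$ with $\vec\chi(N^+(r))$ colours. Take two further palettes of $q$ colours each, all palettes disjoint. Use the first on $M_i\setminus B$ for every even $i$ and the second for every odd $i$, colouring each layer as in Claim B. A monochromatic directed cycle outside $B$ would lie in layers of one parity. If $u\in M_i$, $u'\in M_j$, $u\to u'$ and $i\equiv j\pmod 2$, then $j\ge i-1$ by (1), so $j\ge i$. Along a directed cycle the index can therefore never change, so the cycle lies in one layer, contradicting the colouring of that layer. There is no monochromatic cycle inside $B$ either. Hence $\vec\chi(D)\le\vec\chi(N^+(r))+2q$.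

**Step 4: if $H$ is a hero in local out-tournaments, so is $H\Rightarrow K_1$.** Let $c_H$ be the constant of $H$. By Section 3, $H$ is a hero in tournaments. By (a), $H\Rightarrow K_1$ is a hero in tournaments, with some constant $k$; and $k\ge1$, as $K_1$ is $(H\Rightarrow K_1)$-free. Let $D$ be a local out-tournament with no $H\Rightarrow K_1$. Its dichromatic number is the maximum over its strong components, which are again local out-tournaments with no $H\Rightarrow K_1$. A component with one vertex needs one colour. So we may assume $D$ is strong with at least $2$ vertices.

Each $N^-(v)$ induces an $H$-free local out-tournament, since a copy of $H$ in it would form $H\Rightarrow K_1$ together with $v$. So $\vec\chi(N^-(v))\le c_H$. For any vertex $r$, $N^+(r)$ is a tournament with no $H\Rightarrow K_1$, so $\vec\chi(N^+(r))\le k$. The inequality of Theorem 4 gives $\vec\chi(D)\le k+2c_H$. Hence $H\Rightarrow K_1$ is a hero in local out-tournaments.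

**Step 5: the named examples.** By (b), $C_3$ and $K_1\Rightarrow C_3$ are heroes in local out-tournaments. Applying Step 4 to each of them $k$ times adds $k$ vertices one after another, each dominated by everything before it. The results are $C_3\Rightarrow TT_k$ and $K_1\Rightarrow C_3\Rightarrow TT_k$, so these are heroes in local out-tournaments for all $k$. $\blacksquare$
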